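
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Oligomorphic groups have no regular mixed identities}


\begin{abstract}
A mixed identity of a group $G$ is a nontrivial word in variables and constants from $G$ that evaluates to $1$ under every substitution of elements of $G$; it is regular if it stays nontrivial when all constants are deleted. We prove that an oligomorphic permutation group has no regular mixed identities, as conjectured by Bodirsky, Thom and Schneider. For a word in which every variable occurs at most $m$ times, it suffices that $G\le\mathrm{Sym}(X)$, with $X$ infinite, has finitely many orbits on $X^m$, and the constants may be arbitrary permutations of $X$. The proof combines Ramsey's theorem with a left-invariant order on the free group. We also give a simultaneous version, a version for generic tuples, and a converse for words whose constants have finite support.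
\end{abstract}

\section{Mixed identities and the effect of deleting constants}

Let $G$ be a group and let $F_n$ be the free group on $x_1,\dots,x_n$, where $n\ge 1$. An element $w$ of the free product $G*F_n$ is a word in the variables $x_i^{\pm1}$ and constants from $G$. For $h=(h_1,\dots,h_n)\in G^n$ the value $w(h)\in G$ is the image of $w$ under the homomorphism $G*F_n\to G$ that is the identity on $G$ and sends $x_i$ to $h_i$. A \emph{mixed identity} of $G$ is a nontrivial $w\in G*F_n$ with $w(h)=1$ for all $h\in G^n$. It is \emph{regular} if its image under the homomorphism $G*F_n\to F_n$ that kills $G$ and fixes every $x_i$ is nontrivial. So a regular mixed identity is one that leaves behind a nontrivial group word when its constants are deleted.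

Now let $G$ act faithfully on a set $X$, that is, $G\le\mathrm{Sym}(X)$. If $X$ is countably infinite, $G$ is called \emph{oligomorphic} if for every $k\ge1$ it has only finitely many orbits in its componentwise action on $X^k$. Such a group is large: for each $k$, the $k$-tuples of points fall into finitely many classes, and any two tuples in the same class can be moved to each other. One expects a large group to satisfy few identities. The precise expectation is the following.

\begin{conjecture}[Bodirsky, Thom, Schneider, 2024; see \cite{source}]
If $G$ is oligomorphic, then $G$ has no regular mixed identities.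
\end{conjecture}

We prove it. Two examples show why regularity is the natural condition.

First, constants can commute with everything. Let $\mathrm{Sym}(\mathbb N)$ act on $X=\mathbb N\times\{0,1\}$ through the first coordinate, let $c(k,\varepsilon)=(k,1-\varepsilon)$, and let $G$ be the group generated by $\mathrm{Sym}(\mathbb N)$ and $c$. An orbit of $\mathrm{Sym}(\mathbb N)$ on $X^k$ is determined by the second coordinates of the $k$ points and by the pattern of equalities among the first coordinates, so $G$ is oligomorphic. As $c$ is central in $G$, the nontrivial word $xcx^{-1}c^{-1}$ is a mixed identity. It is not regular.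

Second, constants can move few points. In $\mathrm{Sym}(X)$, with $X$ infinite and $\tau$ a transposition, every value of $\tau x\tau x^{-1}$ is a product of two transpositions and has order $1$, $2$ or $3$. So $(\tau x\tau x^{-1})^6$ is a mixed identity; it is nontrivial because it is an alternating product of nontrivial elements of the two free factors. Again it is not regular.

The first example also suggests why regular words should be safe. If all constants of $w$ commute with $h_1,\dots,h_n$, then they can be collected on the left, and $w(h)=c\cdot u(h)$, where $c$ is the product of the constants and $u\in F_n$ is what remains of $w$ after deleting them. If $u\neq1$, one should be able to choose $h$ so that $u(h)\ne c^{-1}$. In general the constants commute with nothing. The idea of the proof is to choose one starting point and a tuple $h$ such that, when $w(h)$ is evaluated at this point, the outcome of each step is the same \emph{as if} the constants commuted with $h_1,\dots,h_n$. This prescribes each $h_i$ at finitely many points only. Ramsey's theorem, which is applicable because there are finitely many orbits, together with a left-invariant order on $F_n$, lets us choose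 the points so that the prescriptions can be met in $G$.

\subsection*{Conventions and results}

From now on $X$ is an infinite set, permutations act on the left, and $G\le\mathrm{Sym}(X)$. We call $G$ oligomorphic if it has finitely many orbits on $X^k$ for every $k\ge1$, also when $X$ is uncountable; countability of $X$ is needed only in Theorem~\ref{thm:C}. Since $G*F_n\le\mathrm{Sym}(X)*F_n$, we may allow constants from all of $\mathrm{Sym}(X)$. We let
\[
\pi\colon\mathrm{Sym}(X)*F_n\to F_n
\]
be the homomorphism that kills $\mathrm{Sym}(X)$ and fixes every $x_i$, and call $w\in\mathrm{Sym}(X)*F_n$ \emph{regular} if $\pi(w)\ne1$. The value $w(h)\in\mathrm{Sym}(X)$ is defined as before, and $w(1)$ stands for $w(1,\dots,1)$. We write words in the form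
\begin{equation}\label{eq:word}
w=c_0z_1c_1z_2c_2\cdots z_\ell c_\ell,\qquad c_j\in\mathrm{Sym}(X),\quad z_j\in\{x_1^{\pm1},\dots,x_n^{\pm1}\},
\end{equation}
not necessarily reduced. Then $w(1)=c_0c_1\cdots c_\ell$ and $\pi(w)=z_1z_2\cdots z_\ell$.

\begin{theorem}\label{thm:A}
Let $G\le\mathrm{Sym}(X)$ and let $w\in\mathrm{Sym}(X)*F_n$ be regular. Suppose that $w$ is written as a product of constants and letters $x_i^{\pm1}$ in which each variable occurs at most $m$ times, counting both $x_i$ and $x_i^{-1}$, where $m\ge1$. If $G$ has only finitely many orbits on $X^m$, then $w(h)\neq1$ for some $h\in G^n$.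

In particular, an oligomorphic group has no regular mixed identities.
\end{theorem}

The hypotheses cannot simply be dropped. If $X$ is finite, then $x^{|X|!}$ is a regular mixed identity of $\mathrm{Sym}(X)$. The group $\mathbb Z$ acting on itself by translation has one orbit on $X^1$ and satisfies $x_1x_2x_1^{-1}x_2^{-1}=1$, where each variable occurs twice; so finiteness of the number of orbits on $X^1$ does not suffice for words in which variables occur twice. Nor does finiteness of the number of orbits on $X^2$ suffice for all regular words: the group of maps $t\mapsto\alpha t+\beta$ of $\mathbb Q$ with $\alpha\neq0$ is $2$-transitive, its commutators are translations, and hence it satisfies $[[x_1,x_2],[x_3,x_4]]=1$.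

For oligomorphic groups, finitely many words can be treated at once, with some control over the points moved. The words allowed are those that are regular or satisfy $w(1)\ne1$.

\begin{theorem}\label{thm:B}
Let $G$ be oligomorphic, $Y\subseteq X$ infinite, $N\ge1$, and let $W\subset\mathrm{Sym}(X)*F_n$ be finite with $(w(1),\pi(w))\ne(1,1)$ for all $w\in W$. Then there is one $h\in G^n$ such that $w(h)\neq1$ for all $w\in W$ and such that, for every regular $w\in W$, the permutation $w(h)$ moves at least $N$ points of $Y$.
\end{theorem}

For countably many constants and a closed group, most tuples avoid all regular words. Closed and comeager refer to the topology of pointwise convergence, recalled in Section~\ref{sec:generic}.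

\begin{theorem}\label{thm:C}
Let $X$ be countable, $G\le\mathrm{Sym}(X)$ closed and oligomorphic, and $C\le\mathrm{Sym}(X)$ countable. For a comeager set of $h\in G^n$, we have $w(h)\ne1$ for all regular $w\in C*F_n$ simultaneously. For such $h$, the elements $h_1,\dots,h_n$ freely generate a free group, and
\[
\langle C,h_1,\dots,h_n\rangle=\langle\langle C\rangle\rangle\rtimes\langle h_1,\dots,h_n\rangle,
\]
where $\langle\langle C\rangle\rangle$ is the normal closure of $C$ in the group on the left-hand side.
\end{theorem}

Finally, the example with the transposition is an instance of a converse. A permutation is \emph{finitary} if its support, the set of points it moves, is finite. We say that $w$ has finitary constants if it can be written in the form \eqref{eq:word} with all $c_j$ finitary.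

\begin{theorem}\label{thm:D}
Let $G$ be oligomorphic and let $w\in\mathrm{Sym}(X)*F_n$ have finitary constants. Then some power $w^k$, $k\ge1$, evaluates to $1$ on all of $G^n$ if and only if $w$ is not regular.
\end{theorem}

\section{The smallest case}\label{sec:small}

Let $w=c_0xc_1x$ with arbitrary $c_0,c_1\in\mathrm{Sym}(X)$, and let $G$ have finitely many orbits on $X^2$. We look for $h\in G$ and a point not fixed by $c_0hc_1h$.

Evaluating $w(h)$ at a point $p$ applies $h$ twice, at $p$ and at $c_1hp$. We may therefore prescribe $h$ at these two points, but not freely: a prescription $a\mapsto b$, $a'\mapsto b'$ is realized by an element of $G$ exactly when the pairs $(a,a')$ and $(b,b')$ lie in the same $G$-orbit. The constant $c_1$ has nothing to do with $G$, so it is not clear which prescriptions are possible. We try one for which $h$ seems to commute with $c_1$: given points $p_0,p_1,p_2$, ask for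
\begin{equation}\label{eq:small}
h\,p_0=p_1,\qquad h\,c_1p_1=c_1p_2 .
\end{equation}
This would give $w(h)p_0=c_0hc_1p_1=c_0c_1p_2$, as if $h$ were a shift $p_a\mapsto p_{a+1}$ commuting with $c_1$.

Such an $h$ exists if and only if $(p_0,c_1p_1)$ and $(p_1,c_1p_2)$ lie in the same $G$-orbit. Start with any sequence of distinct points $p_0,p_1,p_2,\dots$ and color each pair $a<b$ by the $G$-orbit of $(p_a,c_1p_b)$, together with the truth value of the statement $c_0c_1p_b=p_a$. There are finitely many colors. By Ramsey's theorem all pairs from some infinite set of indices have the same color; pass to it and renumber. Now \eqref{eq:small} is solvable in $G$. If we had $w(h)p_0=p_0$, that is, $c_0c_1p_2=p_0$, then, as the pairs $0<2$ and $1<2$ have the same color, also $c_0c_1p_2=p_1$, which is impossible as $p_0\neq p_1$. So $w(h)p_0\neq p_0$.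

What changes for a general word? Consider
\[
w=x_1c_1x_2c_2x_1^{-1}c_3x_2^{-1}.
\]
Now we want $h_1$ and $h_2$ to act as two different shifts. So we index our points $y_v$ by elements $v$ of $F_2$, and want $h_i$ to act as if it shifted $y_v$ to $y_{x_iv}$ and commuted with the constants. Start at $y_1$, where $1\in F_2$. Reading $w$ from the right, the word first asks that $h_2^{-1}$ send $y_1$ to $y_{x_2^{-1}}$, then that $h_1^{-1}$ send $c_3y_{x_2^{-1}}$ to $c_3y_{x_1^{-1}x_2^{-1}}$, and so on. The two demands on $h_1$ are
\[
c_3\,y_{x_1^{-1}x_2^{-1}}\mapsto c_3\,y_{x_2^{-1}},\qquad
d\,y_{x_2x_1^{-1}x_2^{-1}}\mapsto d\,y_{x_1x_2x_1^{-1}x_2^{-1}},\qquad d=c_1c_2c_3 .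
\]
On the right-hand sides the indices are those on the left-hand sides multiplied on the left by $x_1$. Ramsey's theorem compares two tuples only if their indices are in the same relative order, and this is no artifact: for $G=\mathrm{Aut}(\mathbb Q,<)$ and $p\neq q$, the pairs $(p,q)$ and $(q,p)$ are never in the same orbit. So we need a total order on $F_n$ that left multiplication preserves. Such an order exists, and it is the one further ingredient.

\section{Homogeneous sequences and an order on the free group}

We use Ramsey's theorem in the following form: if $B\subseteq\mathbb N$ is infinite, $\ell\ge1$, and the $\ell$-element subsets of $B$ are colored with finitely many colors, then there is an infinite $A\subseteq B$ all of whose $\ell$-element subsets have the same color.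

Two tuples $\alpha,\beta$ of the same length $k$ over totally ordered sets have the \emph{same order type} if $\alpha_i<\alpha_j\Leftrightarrow\beta_i<\beta_j$ for all $i,j\in\{1,\dots,k\}$. Then also $\alpha_i=\alpha_j\Leftrightarrow\beta_i=\beta_j$.

\begin{lemma}\label{lem:ramsey}
Let $B\subseteq\mathbb N$ be infinite and let $p_a$ $(a\in B)$ be distinct points of $X$.
\begin{enumerate}
\item[(i)] Suppose that $G$ has finitely many orbits on $X^k$, where $k\ge1$, and let $d_1,\dots,d_k\in\mathrm{Sym}(X)$. There is an infinite $A\subseteq B$ such that for all $\alpha,\beta\in A^k$ of the same order type, the $k$-tuples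
\[
(d_1p_{\alpha_1},\dots,d_kp_{\alpha_k})\quad\text{and}\quad(d_1p_{\beta_1},\dots,d_kp_{\beta_k})
\]
lie in the same $G$-orbit.
\item[(ii)] Let $d\in\mathrm{Sym}(X)$. There is an infinite $A\subseteq B$ such that $d\,p_b\ne p_a$ for all distinct $a,b\in A$.
\end{enumerate}
Both properties are inherited by every infinite subset of $A$.
\end{lemma}

\begin{proof}
(i) A tuple $\alpha\in B^k$ with exactly $\ell$ distinct entries $a_1<\dots<a_\ell$ has the form $\alpha_j=a_{\tau(j)}$ for a unique surjection $\tau\colon\{1,\dots,k\}\to\{1,\dots,\ell\}$, and two tuples have the same order type exactly when they yield the same $\ell$ and $\tau$. For fixed $\ell$ and $\tau$, color the $\ell$-element set $\{a_1<\dots<a_\ell\}$ by the $G$-orbit of $(d_1p_{a_{\tau(1)}},\dots,d_kp_{a_{\tau(k)}})$. There are finitely many colors, so Ramsey's theorem gives an infinite set on which this coloring is constant. Doing this successively for the finitely many pairs $(\ell,\tau)$, each time inside the infinite set already obtained, we arrive at $A$.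

(ii) Draw an arrow from $b$ to $a$ if $a\neq b$ and $d\,p_b=p_a$. As the points $p_a$ are distinct, each index has at most one outgoing arrow. Color a pair $\{a,b\}$ according to whether it is joined by an arrow in some direction, and let $A$ be an infinite set all of whose pairs have the same color. If all its pairs were joined, then four elements of $A$, which form six pairs, would span at least six arrows, while at most four start at them. So no pair in $A$ is joined.

The last claim is clear since both properties only speak about indices in $A$.
\end{proof}

\begin{lemma}\label{lem:order}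
There is a total order $<$ on $F_n$ such that $u<v$ implies $gu<gv$ for all $g,u,v\in F_n$.
\end{lemma}

\begin{proof}
This is a standard consequence of the Magnus embedding. Let $R=\mathbb Z\langle\langle T_1,\dots,T_n\rangle\rangle$ be the ring of formal power series in noncommuting variables. Since $1+T_i$ has the inverse $\sum_{k\ge0}(-T_i)^k$, there is a homomorphism $\mu$ from $F_n$ to the group of units of $R$ with $\mu(x_i)=1+T_i$.

The map $\mu$ is injective. Let $u=x_{i_1}^{k_1}\cdots x_{i_r}^{k_r}$ with $r\ge1$, all $k_j\neq0$, and $i_j\ne i_{j+1}$. Each factor $(1+T_{i_j})^{k_j}$ is a power series in $T_{i_j}$ that begins $1+k_jT_{i_j}+\cdots$. To obtain the monomial $T_{i_1}T_{i_2}\cdots T_{i_r}$ in $\mu(u)$ one chooses a power $T_{i_j}^{a_j}$ from each of the $r$ factors, with $\sum_ja_j=r$. No $a_j$ can exceed $1$, because no variable occurs twice in a row in the monomial; hence all $a_j$ are $1$. So the coefficient of this monomial is $k_1\cdots k_r\neq0$, and $\mu(u)\ne1$.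

Order the monomials by degree, and lexicographically within each degree. Every nonempty set of monomials has a least element, as each degree has only finitely many. For $u\ne1$, the series $\varphi=\mu(u)-1$ is nonzero with constant term $0$. Call the least monomial that occurs in $\varphi$ its leading monomial, and call $u$ \emph{positive} if the coefficient of the leading monomial is positive. The identity is not positive.

If $u,v$ are positive and $\varphi=\mu(u)-1$, $\psi=\mu(v)-1$, then $\mu(uv)-1=\varphi+\psi+\varphi\psi$. All monomials in $\varphi\psi$ have larger degree than the leading monomials of $\varphi$ and of $\psi$. So the leading monomial of the sum is the smaller of these two, and its coefficient is one of the two positive leading coefficients, or their sum if the leading monomials agree. Hence $uv$ is positive. Moreover, for $u\ne1$ and $\varphi=\mu(u)-1$ we have $\mu(u^{-1})-1=-\mu(u)^{-1}\varphi=-\varphi-(\mu(u)^{-1}-1)\varphi$, and the last product involves only monomials of larger degree than the leading monomial of $\varphi$. So the leading coefficients for $u$ and $u^{-1}$ are opposite, and exactly one of $u$, $u^{-1}$ is positive.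

Put $u<v$ if $u^{-1}v$ is positive. This relation is transitive because $u^{-1}t=(u^{-1}v)(v^{-1}t)$ for $u,v,t\in F_n$. It is irreflexive because $1$ is not positive, and it is total because exactly one of $u^{-1}v$ and $v^{-1}u$ is positive when $u\ne v$. It is invariant under left multiplication because $(gu)^{-1}(gv)=u^{-1}v$.
\end{proof}

\section{Constants that appear to commute}

We now carry out the plan of Section~\ref{sec:small} in general. We choose points $y_v$ indexed by finitely many elements $v$ of $F_n$. At each step of the evaluation we demand of $h_i$ what it would do if it sent $y_v$ to $y_{x_iv}$ and commuted with all constants. The order on $F_n$ and Lemma~\ref{lem:ramsey} show that the points can be chosen so that all demands are met. We treat a list of words, possibly with repetitions, so that one word can be made to move many points.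

\begin{proposition}\label{prop:main}
Let $w_1,\dots,w_r\in\mathrm{Sym}(X)*F_n$ be regular words, where $r\ge1$, each written in the form \eqref{eq:word}, and let $m_i$ be the total number of occurrences of $x_i$ and $x_i^{-1}$ in the list. Suppose that $G\le\mathrm{Sym}(X)$ has finitely many orbits on $X^{m_i}$ for every $i$ with $m_i\geq1$. Let $Y\subseteq X$ be infinite. Then there are $h\in G^n$ and pairwise distinct points $q_1,\dots,q_r\in Y$ such that $w_s(h)q_s\neq q_s$ for $s=1,\dots,r$.
\end{proposition}

\begin{proof}
Write
\[
w_s=c_{s,0}\,z_{s,1}\,c_{s,1}\cdots z_{s,\ell_s}\,c_{s,\ell_s},\qquad z_{s,j}=x_{i(s,j)}^{e(s,j)},\quad e(s,j)=\pm1,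
\]
and for $0\le j\le\ell_s$ put
\[
d_{s,j}=c_{s,j}c_{s,j+1}\cdots c_{s,\ell_s}\in\mathrm{Sym}(X),\qquad
g_{s,j}=z_{s,j+1}z_{s,j+2}\cdots z_{s,\ell_s}\in F_n .
\]
Thus $d_{s,j-1}=c_{s,j-1}d_{s,j}$ and $g_{s,j-1}=z_{s,j}\,g_{s,j}$ for $1\le j\le\ell_s$, while $g_{s,\ell_s}=1$ and $g_{s,0}=\pi(w_s)$. Fix pairwise distinct $t_1,\dots,t_r\in F_n$, the indices at which the words will be started, and let $V\subset F_n$ be the finite set of all $g_{s,j}t_s$, $1\le s\le r$, $0\le j\le\ell_s$.

\medskip
\emph{What we need.} Suppose that we find pairwise distinct points $y_v\in Y$ $(v\in V)$ and $h\in G^n$ with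
\begin{align}
z_{s,j}(h)\,d_{s,j}\,y_{g_{s,j}t_s}&=d_{s,j}\,y_{g_{s,j-1}t_s}&&(1\le s\le r,\ 1\le j\le\ell_s),\label{eq:demand}\\
d_{s,0}\,y_{\pi(w_s)t_s}&\ne y_{t_s}&&(1\le s\le r).\label{eq:free}
\end{align}
Then we are done with $q_s=y_{t_s}$. Indeed, for $j=\ell_s,\ell_s-1,\dots,0$ the final segment $c_{s,j}z_{s,j+1}c_{s,j+1}\cdots z_{s,\ell_s}c_{s,\ell_s}$ of $w_s$, evaluated at $h$, maps $y_{t_s}$ to $d_{s,j}\,y_{g_{s,j}t_s}$. For $j=\ell_s$ this is the definition of $d_{s,\ell_s}$. To pass from $j$ to $j-1$, apply $z_{s,j}(h)$, which gives $d_{s,j}\,y_{g_{s,j-1}t_s}$ by \eqref{eq:demand}, and then $c_{s,j-1}$, which gives $d_{s,j-1}\,y_{g_{s,j-1}t_s}$. For $j=0$ we obtain $w_s(h)y_{t_s}=d_{s,0}\,y_{\pi(w_s)t_s}$, and this differs from $y_{t_s}$ by \eqref{eq:free}.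

\medskip
\emph{Sorting the demands by variables.} Let
\[
k_{s,j}=\begin{cases}g_{s,j}t_s&\text{if }e(s,j)=1,\\ g_{s,j-1}t_s&\text{if }e(s,j)=-1.\end{cases}
\]
Let $i=i(s,j)$. If $e(s,j)=1$, then $x_ik_{s,j}=z_{s,j}g_{s,j}t_s=g_{s,j-1}t_s$; if $e(s,j)=-1$, then $x_ik_{s,j}=z_{s,j}^{-1}g_{s,j-1}t_s=g_{s,j}t_s$. So $k_{s,j}$ and $x_ik_{s,j}$ both lie in $V$, and in both cases \eqref{eq:demand} says
\begin{equation}\label{eq:sorted}
h_i\,d_{s,j}\,y_{k_{s,j}}=d_{s,j}\,y_{x_ik_{s,j}}.
\end{equation}
There are $m_i$ such demands on $h_i$, one for each pair $(s,j)$ with $i(s,j)=i$; we list these pairs in a fixed order. The demands can be met by some $h_i\in G$ if and only if the $m_i$-tuples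
\begin{equation}\label{eq:tuples}
\bigl(d_{s,j}\,y_{k_{s,j}}\bigr)_{i(s,j)=i}\quad\text{and}\quad\bigl(d_{s,j}\,y_{x_ik_{s,j}}\bigr)_{i(s,j)=i}
\end{equation}
lie in the same $G$-orbit.

\medskip
\emph{Choosing the points.} Let $p_0,p_1,p_2,\dots$ be distinct points of $Y$. Apply Lemma~\ref{lem:ramsey}(i) for each $i$ with $m_i\ge1$, with $k=m_i$ and the permutations $d_{s,j}$, $i(s,j)=i$; then apply Lemma~\ref{lem:ramsey}(ii) for each $s$, with $d=d_{s,0}$; each time work inside the infinite index set already obtained. The result is an infinite $A\subseteq\mathbb N$ that has all these properties at once. Let $<$ be an order on $F_n$ as in Lemma~\ref{lem:order}. As $V$ is finite, there is an order-preserving injection $f\colon V\to A$. Put $y_v=p_{f(v)}$. These are pairwise distinct points of $Y$.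

By left invariance, the tuples $(k_{s,j})_{i(s,j)=i}$ and $(x_ik_{s,j})_{i(s,j)=i}$ in $V$ have the same order type, and hence so do their images under $f$. By the choice of $A$, the tuples \eqref{eq:tuples} lie in the same $G$-orbit, so there is $h_i\in G$ that satisfies \eqref{eq:sorted} for all $(s,j)$ with $i(s,j)=i$. If $m_i=0$, put $h_i=1$. This gives \eqref{eq:demand}.

Finally $\pi(w_s)t_s\neq t_s$ because $w_s$ is regular, so $f(\pi(w_s)t_s)$ and $f(t_s)$ are distinct elements of $A$, and \eqref{eq:free} holds by the choice of $A$.
\end{proof}

Finiteness of the number of orbits was used only to have finitely many colors, and only on $X^{m_i}$, because $h_i$ receives $m_i$ demands. Regularity was used only in the last step.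

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Multiplying adjacent constants and inserting trivial ones, we bring the given product into the form \eqref{eq:word} without changing the letters that occur. For $1\le k\le m$ the projection $X^m\to X^k$ to the first $k$ coordinates is onto and commutes with the action of $G$, so $G$ has finitely many orbits on $X^k$. Proposition~\ref{prop:main} with $r=1$, $w_1=w$ and $Y=X$ gives $h\in G^n$ with $w(h)\neq1$. If $G$ is oligomorphic, the hypothesis holds for every $m$, so no regular $w\in G*F_n$ is a mixed identity.
\end{proof}

For Theorem~\ref{thm:B} we must also deal with nonregular words $w$ that satisfy $w(1)\neq1$. For these it is enough that $h_1,\dots,h_n$ fix finitely many suitable points, and the stabilizer of finitely many points is as good as $G$ itself. For a finite set $S\subseteq X$ let $G_{(S)}$ denote its pointwise stabilizer in $G$.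

\begin{lemma}\label{lem:stab}
If $G$ is oligomorphic and $S\subseteq X$ is finite, then $G_{(S)}$ is oligomorphic.
\end{lemma}

\begin{proof}
Let $\bar a$ enumerate $S$. If $(\bar a,\bar x)$ and $(\bar a,\bar y)$, with $\bar x,\bar y\in X^k$, lie in the same $G$-orbit, then some $g\in G$ fixes $\bar a$ and sends $\bar x$ to $\bar y$, so $\bar x$ and $\bar y$ lie in the same $G_{(S)}$-orbit. Thus $\bar x\mapsto(\bar a,\bar x)$ induces an injection from the orbits of $G_{(S)}$ on $X^k$ to the finitely many orbits of $G$ on $X^{|S|+k}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For every nonregular $w\in W$ we have $w(1)\ne1$. Write $w$ as in \eqref{eq:word}, choose a point $b_w$ moved by $w(1)=c_0c_1\cdots c_\ell$, and let $S$ be the finite set of all points $c_jc_{j+1}\cdots c_\ell\, b_w$ with $1\le j\le\ell$, for all nonregular $w\in W$. These are the points to which the letters of $w$ are applied when $w(1)$ is evaluated at $b_w$. If $h\in (G_{(S)})^n$, then each letter fixes the point it is applied to, and so $w(h)b_w=w(1)b_w\ne b_w$. Hence every $h\in(G_{(S)})^n$ satisfies $w(h)\neq1$ for all nonregular $w\in W$.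

If $W$ contains no regular word, take $h=1$. Otherwise apply Proposition~\ref{prop:main} to $G_{(S)}$, which is oligomorphic by Lemma~\ref{lem:stab}, to the set $Y$, and to the list that contains each regular $w\in W$ exactly $N$ times. It provides one $h\in(G_{(S)})^n$ and, for each regular $w\in W$, $N$ distinct points of $Y$ that are moved by $w(h)$. As $N\ge1$, this also gives $w(h)\ne1$ for these $w$.
\end{proof}

\begin{remark}
In model-theoretic terms, consider the structure on $X$ whose relations are the relevant orbits of $G$ and whose functions are the constants of the words. Lemma~\ref{lem:ramsey} produces points of $X$ that are order-indiscernible with respect to the finitely many formulas needed. In a suitable Ehrenfeucht--Mostowski model that is elementarily equivalent to this structure and is generated, using Skolem functions, by indiscernibles $y_v$ indexed by $(F_n,<)$, left translations of $F_n$ extend to automorphisms. These commute with all the functions, so there a word $w$ evaluates to $w(1)^*\,\hat u$, where $w(1)^*$ is the composite of the interpretations of its constants and $\hat u$ is the automorphism induced by $u=\pi(w)$. The proof of Proposition~\ref{prop:main}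 works out the finite part of this picture that is needed in $X$ itself.
\end{remark}

\section{Generic tuples}\label{sec:generic}

Let $X$ be countable. In the topology of pointwise convergence on $\mathrm{Sym}(X)$, with $X$ discrete, the sets $\{g':g'|_S=g|_S\}$ with $S\subseteq X$ finite form a neighborhood basis of $g$. With this topology $\mathrm{Sym}(X)$ is a Polish group (a topological group whose topology is separable and completely metrizable), and so is every closed subgroup $G$ and its power $G^n$. A subset is comeager if it contains a countable intersection of open dense sets; by the Baire category theorem, comeager sets in $G^n$ are dense, and in particular nonempty. It is here that closedness of $G$ matters.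

\begin{proof}[Proof of Theorem~\ref{thm:C}]
For regular $w\in C*F_n$ let $E_w=\{h\in G^n:w(h)=1\}$. The map $h\mapsto w(h)$ is continuous, so $E_w$ is closed. We claim that it has empty interior. Otherwise it contains a nonempty basic open set, and after enlarging the finite sets involved to a common finite set $S$, it contains $\prod_{i=1}^na_iH$ with $a_i\in G$ and $H=G_{(S)}$. Let $w'\in\mathrm{Sym}(X)*F_n$ be obtained from $w$ by substituting $a_ix_i$ for $x_i$. Then $\pi(w')=\pi(w)\neq1$, since $\pi(a_ix_i)=x_i$. The group $H$ is oligomorphic by Lemma~\ref{lem:stab}. So Theorem~\ref{thm:A}, applied to $H$ and $w'$, gives $k\in H^n$ with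
\[
1\neq w'(k)=w(a_1k_1,\dots,a_nk_n),
\]
which contradicts $(a_1k_1,\dots,a_nk_n)\in E_w$. (The constants of $w'$ need not lie in $H$. This is where it helps that Theorem~\ref{thm:A} allows constants from all of $\mathrm{Sym}(X)$.) So every set $G^n\setminus E_w$ is open and dense. As $C*F_n$ is countable, the intersection of these sets over all regular $w\in C*F_n$ is comeager.

Let $h$ belong to this intersection, let $\Gamma=\langle C,h_1,\dots,h_n\rangle$, and let $\varepsilon\colon C*F_n\to\Gamma$ be evaluation at $h$, which is onto. If $\varepsilon(w)=1$, then $w$ is not regular, that is, $\pi(w)=1$. Hence there is a homomorphism $\rho\colon\Gamma\to F_n$ with $\rho\circ\varepsilon=\pi|_{C*F_n}$, so $\rho(C)=1$ and $\rho(h_i)=x_i$. It follows that $h_1,\dots,h_n$ freely generate a free group and that $x_i\mapsto h_i$ defines a section of $\rho$. Therefore $\Gamma=\ker\rho\rtimes\langle h_1,\dots,h_n\rangle$. Finally, $\ker\rho=\varepsilon(\ker\pi|_{C*F_n})$, and $\ker\pi|_{C*F_n}$ is the normal closure of $C$ in $C*F_n$, because the quotient of $C*F_n$ by this normal closure is $F_n$. As $\varepsilon$ is onto and the identity on $C$, it maps this normal closure onto the normal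 closure of $C$ in $\Gamma$. So $\ker\rho=\langle\langle C\rangle\rangle$.
\end{proof}

\section{Nonregular words with finitary constants}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Let $w$ be regular and $k\ge1$. Then $\pi(w^k)=\pi(w)^k\ne1$, because $F_n$ is torsion-free. So $w^k$ is regular, and by Theorem~\ref{thm:A} it does not evaluate to $1$ on all of $G^n$.

Conversely, let $\pi(w)=1$. Write $w$ as in \eqref{eq:word} with all $c_j$ of finite support, and put $u_j=z_1z_2\cdots z_j$ for $0\le j\le\ell$. Since $u_{j-1}^{-1}u_j=z_j$, we have
\[
w=\bigl(u_0c_0u_0^{-1}\bigr)\bigl(u_1c_1u_1^{-1}\bigr)\cdots\bigl(u_\ell c_\ell u_\ell^{-1}\bigr)\,u_\ell,\qquad u_\ell=\pi(w)=1 .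
\]
Hence for every $h\in G^n$ the permutation $w(h)$ is a product of conjugates of $c_0,\dots,c_\ell$ in $\mathrm{Sym}(X)$. A conjugate of $c_j$ moves as many points as $c_j$ does, so $w(h)$ moves at most $t=\sum_{j=0}^\ell|\mathrm{supp}(c_j)|$ points. The set of points it moves is invariant and has at most $t$ elements, so $w(h)^{t!}=1$. The exponent $t!$ does not depend on $h$, so $w^{t!}$ evaluates to $1$ on all of $G^n$.
\end{proof}

The finite supports are needed for the second half: if $w=c$ is a single constant of infinite order, then $\pi(w)=1$, but no power $w^k$ with $k\ge1$ evaluates to $1$.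

\begin{thebibliography}{1}
\bibitem{source}
\emph{Mixed Derivatives In},
\url{https://dmg.tuwien.ac.at/pinsker/talks/2026/pinsker_AAA109.pdf}.
\end{thebibliography}

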